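# Posets whose interval number grows linearly

## The poset $P(D_1,\dots,D_K)$ built from a family of sets

Let $I$ be an index set with $|I|=N\ge 2$, and let $D_1,\dots,D_K$ be subsets of $I$. We build a poset with $2N+K$ elements in three levels:

$$\{a_i\}_{i\in I}\ \text{(bottom)},\qquad \{m_1,\dots,m_K\}\ \text{(middle)},\qquad \{b_i\}_{i\in I}\ \text{(top)}.$$

The strict relations are exactly

$$a_i<b_j \iff i\ne j,\qquad\quad a_i<m_k\iff i\in D_k,\qquad\quad m_k<b_j\iff j\notin D_k. \tag{1}$$

Call it $P(D_1,\dots,D_K)$. For each index $i$ and each middle element $m_k$, exactly one of two things happens: either $a_i$ is below $m_k$ (when $i\in D_k$), or $b_i$ is above $m_k$ (when $i\notin D_k$).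

**This is a partial order.** Every relation goes strictly upward in the levels, so irreflexivity and antisymmetry are clear. The only chain of two relations that can occur is $a_i<m_k<b_j$. Then $i\in D_k$ and $j\notin D_k$, so $i\ne j$, and $a_i<b_j$ is indeed one of the relations. A chain has at most one element per level, so the height (the largest number of elements in a chain) is at most $3$.

**Example 1.** Take $I=\{1,2,3\}$ and $D_k=I\setminus\{k\}$ for $k=1,2,3$. There are nine elements. Here $a_i<m_k$ if and only if $i\ne k$, and $m_k<b_j$ if and only if $j=k$.

It is convenient to record the family as a $0/1$ table. For $i\in I$ let $c_i\in\{0,1\}^K$ be the word whose $k$-th coordinate is $1$ exactly when $i\in D_k$. The **Hamming distance** $\operatorname{dist}(c_i,c_j)$ is the number of coordinates in which the two words differ, that is, the number of $k$ for which $D_k$ contains exactly one of $i,j$. In Example 1 the words are $011,\ 101,\ 110$, and any two are at distance $2$.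

Here is what the poset is for. Suppose we represent it by sets, with the order given by strict inclusion. We shall see that any such representation contains $N$ distinct points $p_i$, one for each index, such that the set representing $m_k$ contains $p_i$ precisely when $i\in D_k$. So we can dictate which of the points each middle set contains. If the sets live on the real line and the points are ordered along it, then some middle set must switch on and off many times, and it needs many intervals.

## Containment representations and the interval number

All posets are finite, and $\subset$ always means strict inclusion. An interval is a convex subset of $\mathbb R$; single points are allowed.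

**Definition.** A **containment representation** of a poset $P$ assigns a set $f(x)$ to each $x\in P$ so that
$$x<y\iff f(x)\subset f(y).$$
The **interval number** $i(P)$ is the least $t$ such that $P$ has a containment representation in which every $f(x)$ is a union of at most $t$ intervals of $\mathbb R$. Put
$$m(n)=\max_{|P|=n} i(P).$$

The definition does not require $f$ to be injective: incomparable elements may receive the same set.

**Example 2.** A chain $x_1<\dots<x_n$ has interval number $1$: take $f(x_j)=[0,j]$. An antichain also has interval number at most $1$: give every element the same interval.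

The paper *Interval Number Of Special Posets And Random Posets* asks whether $m(n)$ grows linearly or sublinearly. In full, there are three possibilities:

- (a) there is $c>0$ with $m(n)\ge cn$ for all sufficiently large $n$;
- (b) $m(n)=o(n)$;
- (c) $\liminf m(n)/n=0<\limsup m(n)/n$.

The answer is (a). We shall prove $m(n)\ge n/24$ for all $n\ge5$, and then that $m(n)/n$ has its lower and upper limits in $[\frac18,\frac16]$.

**Monotonicity.** If $Q$ is a subposet of $P$ (with the induced order), then restricting a representation of $P$ to $Q$ gives a representation of $Q$, so $i(Q)\le i(P)$. Adding an isolated element, comparable to nothing, turns an $n$-element poset into an $(n+1)$-element poset containing it. Hence $m(n)\le m(n+1)$.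

**The standard example by hand.** For $N\ge 3$ the **standard example** $S_N$ has elements $a_1,\dots,a_N,b_1,\dots,b_N$ with $a_i<b_j\iff i\neq j$ and nothing else. We claim that $i(S_N)=2$.

For the upper bound put $f(a_i)=\{i\}$ and $f(b_i)=[0,N+1]\setminus\{i\}$. Then $f(a_i)\subset f(b_j)$ exactly when $i\ne j$. Two different $f(a)$'s are incomparable under inclusion, two different $f(b)$'s are too, and no $f(b)$ lies inside an $f(a)$. Each set uses at most two intervals.

For the lower bound let $f$ be any containment representation. First, $f(a_i)\not\subseteq f(b_i)$. Strict inclusion is excluded because $a_i\not<b_i$. If $f(a_i)=f(b_i)$, take $j\ne i$; then $a_j<b_i$ gives $f(a_j)\subset f(b_i)=f(a_i)$, which forces $a_j<a_i$, and that is false. So we can choose $p_i\in f(a_i)\setminus f(b_i)$. For $j\ne i$ we have $p_i\in f(a_i)\subset f(b_j)$, while $p_j\notin f(b_j)$. In particular the $p_i$ are distinct. Among $p_1,p_2,p_3$ one lies between the other two, say $p_2$. Then $f(b_2)$ contains $p_1$ and $p_3$ but not $p_2$, so $f(b_2)$ is not a single interval.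

Keep this argument in mind. It produces points on the line that the order forces, and the set $f(b_j)$ misses exactly one of them, namely $p_j$. Missing one point costs one extra interval and no more.

## Bounds of order $n/\log n$ from counting, and their limit at height two

Write $\lg$ for the base-$2$ logarithm. The **dimension** $\dim(P)$ is the least number of linear extensions of $P$ whose intersection is the order of $P$; for instance, an antichain $\{x,y\}$ has dimension $2$, from the two orders $xy$ and $yx$. A poset is **bipartite** if its comparability graph is bipartite, i.e. every element is maximal or minimal. The cited paper provides these three facts.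

- For every poset $P$,
$$i(P)\le\lceil \dim(P)/2\rceil. \tag{2}$$
- For every $n\ge2$ and every $n$-element bipartite poset $P$,
$$i(P)\le\left\lceil\frac{n}{\lg n-\lg\lg n}\right\rceil+1. \tag{3}$$
- In the Kleitman–Rothschild model (all $n$-element posets equally likely), for every $\varepsilon>0$ the fraction of $n$-element posets $P$ with
$$(1-\varepsilon)\frac n{8\lg n}\le i(P)\le\frac32\left(\left\lceil\frac n{\lg n-\lg\lg n}\right\rceil+1\right) \tag{4}$$
tends to $1$ as $n\to\infty$.

**Trying large dimension.** By (2), a poset with large interval number has large dimension, so one might start from the standard example. Its dimension is at least $N$: a linear extension cannot have both $b_i<a_i$ and $b_j<a_j$ with $i\ne j$, since that would give the cycle $a_i<b_j<a_j<b_i<a_i$; yet for each $i$ some extension must place $b_i$ below $a_i$. But $i(S_N)=2$. So large dimension is necessary and far from sufficient.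

**Trying to count.** There are many posets and few patterns of intervals. Let $t\ge1$ and suppose that a poset on $\{1,\dots,n\}$, $n\ge2$, has a representation $f$ by unions of at most $t$ intervals. For each ordered pair $(x,y)$ with $f(x)\not\subseteq f(y)$ choose a point of $f(x)\setminus f(y)$. Add further points to obtain a set $Q$ of exactly $n^2$ real points. Replacing $f(x)$ by $f(x)\cap Q$ does not change any relation $f(x)\subseteq f(y)$, so the poset is determined by the sets $f(x)\cap Q$. Number the points of $Q$ from left to right. Each $f(x)\cap Q$ is a union of at most $t$ blocks of consecutive points, so it is described by $2t$ integers $g_1\le g_2\le\dots\le g_{2t}$ in $\{0,\dots,n^2\}$, the blocks being the points numbered $g_{2\ell-1}+1,\dots,g_{2\ell}$ (empty blocks allowed). Hence at most $(n^2+1)^{2tn}$ posets on $\{1,\dots,n\}$ have interval number at most $t$.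

On the other side, split $\{1,\dots,n\}$ into a lower part of size $\lfloor n/2\rfloor$ and an upper part of size $\lceil n/2\rceil$. Any set of pairs (lower, upper) is a partial order, so there are at least $2^{\lfloor n^2/4\rfloor}$ bipartite posets. If all of them have interval number at most $t$, then
$$t\ \ge\ \frac{\lfloor n^2/4\rfloor}{2n\lg(n^2+1)},$$
which is of order $n/\lg n$.

This is where counting stops. The logarithm is not an artifact of a careless count: by (3), bipartite posets really do have interval number $O(n/\log n)$, and by (4), so do almost all posets. A poset of linear interval number must have height at least $3$ and must be atypical. In the standard example, the forced points $p_i$ were good, but the sets cutting through them were too simple. The middle level of $P(D_1,\dots,D_K)$ supplies sets that cut through the same points in any way we like.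

## Forced points and Hamming distance

**Lemma 1.** Let $P=P(D_1,\dots,D_K)$ with $|I|=N\ge2$. If $\operatorname{dist}(c_i,c_j)\ge d$ for all $i\ne j$, then
$$i(P)\ge\frac{(N-1)\,d}{2K}.$$

*Proof.* Let $f$ be a containment representation of $P$ in which every $f(x)$ is a union of at most $t$ intervals. We bound $t$ from below.

**Step 1: choose a point for each index.** The purpose is to obtain $p_i\in f(a_i)\setminus f(b_i)$. Fix $i$. Since $a_i\not<b_i$, the set $f(a_i)$ is not a strict subset of $f(b_i)$. Nor are the two sets equal: if $f(a_i)=f(b_i)$, take $j\ne i$ (possible as $N\ge2$); then $a_j<b_i$ gives $f(a_j)\subset f(b_i)=f(a_i)$, which forces $a_j<a_i$, a contradiction. So $f(a_i)\not\subseteq f(b_i)$, and $p_i$ exists.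

**Step 2: the points are distinct.** We need this in order to line them up. If $i\ne j$, then $p_i\in f(a_i)\subset f(b_j)$, while $p_j\notin f(b_j)$. So $p_i\ne p_j$.

**Step 3: the middle sets are forced on the points.** The claim is
$$p_i\in f(m_k)\iff i\in D_k. \tag{5}$$
If $i\in D_k$, then $a_i<m_k$, so $p_i\in f(a_i)\subset f(m_k)$. If $i\notin D_k$, then $m_k<b_i$, so $f(m_k)\subset f(b_i)$; since $p_i\notin f(b_i)$, also $p_i\notin f(m_k)$.

**Step 4: switches cost intervals.** Order the points along the line as $p_{\sigma(1)}<\dots<p_{\sigma(N)}$. Let $A_k$ be the number of $j\in\{1,\dots,N-1\}$ such that exactly one of $p_{\sigma(j)},p_{\sigma(j+1)}$ lies in $f(m_k)$. The sequence of points splits into $A_k+1$ maximal runs, alternately inside and outside $f(m_k)$. At least $A_k/2$ of these runs are inside. Between two different inside runs there is a point outside $f(m_k)$, so by convexity an interval contained in $f(m_k)$ meets at most one inside run. Each inside run is nonempty and must be covered. Hence $t\ge A_k/2$ for every $k$.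

**Step 5: the order of the points does not help.** We do not control $\sigma$, so we average over $k$. By (5), exactly one of $p_{\sigma(j)},p_{\sigma(j+1)}$ lies in $f(m_k)$ if and only if $c_{\sigma(j)}$ and $c_{\sigma(j+1)}$ differ in coordinate $k$. Counting the pairs $(j,k)$ in two ways,
$$\sum_{k=1}^K A_k=\sum_{j=1}^{N-1}\operatorname{dist}\big(c_{\sigma(j)},c_{\sigma(j+1)}\big)\ \ge\ (N-1)d .$$
So some $k$ has $A_k\ge (N-1)d/K$, and by Step 4, $t\ge (N-1)d/(2K)$. $\blacksquare$

The number $d$ need not be an integer, and nothing about intervals was used except convexity.

**Example 1, continued.** With $N=3$ and $D_k=I\setminus\{k\}$ the lemma gives only $i(P)\ge\frac{2\cdot 2}{2\cdot 3}=\frac23$, but (5) gives more. If $p_k$ is the middle one of the three points, then $f(m_k)$ contains the two outer points and not the middle one, so $i(P)\ge2$.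

## Inner products over $\mathbb F_2$ and the bound $n/24$

Lemma 1 asks for $N$ words of length $K$ with large pairwise distance compared with $K$. For a linear bound we need $d/K$ bounded below and $K=O(N)$.

**Theorem 2.** $m(n)\ge n/24$ for all $n\ge5$. Hence (a) holds.

*Proof.*

**Step 1: a family with distances about $K/2$.** Let $N=2^r\ge2$ and $I=\mathbb F_2^r$. For each nonzero $u\in\mathbb F_2^r$ let
$$D_u=\{v\in I:\ u\cdot v=1\},\qquad u\cdot v=\sum_{\ell} u_\ell v_\ell\in\mathbb F_2 .$$
There are $K=N-1$ such sets. For $v\ne v'$, the words $c_v$ and $c_{v'}$ differ in coordinate $u$ exactly when $u\cdot v\ne u\cdot v'$, i.e. $u\cdot(v-v')=1$. Since $v-v'\neq0$, the map $u\mapsto u\cdot(v-v')$ is a nonzero linear functional on $\mathbb F_2^r$, so it takes the value $1$ on exactly half of the space, and none of those $u$ is zero. Thus every distance equals $d=N/2$.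

**Step 2: apply the lemma.** The poset has $2N+(N-1)=3N-1$ elements, and
$$i(P)\ \ge\ \frac{(N-1)(N/2)}{2(N-1)}=\frac N4 .$$

**Step 3: all $n$.** Given $n\ge5$, let $N\ge2$ be the largest power of two with $3N-1\le n$; it exists because $N=2$ gives $5\le n$. Since $2N$ is too large, $6N-1>n$, so $N>n/6$. By monotonicity, $m(n)\ge m(3N-1)\ge N/4>n/24$. $\blacksquare$

For $r=2$ the sets are $D_{01}=\{01,11\}$, $D_{10}=\{10,11\}$, $D_{11}=\{01,10\}$, the poset has $11$ elements, and the bound is only $1$. For $r=3$ it has $23$ elements and interval number at least $2$.

## Representing a poset by runs of up-sets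

The rest of the lecture sharpens the constant. We begin with upper bounds. An **up-set** of $P$ is a set $U\subseteq P$ such that $z\in U$ and $z'\ge z$ imply $z'\in U$. For every $x$ the set $\{z:z\ge x\}$ is an up-set, and for every $y$ so is $\{z:z\not\le y\}$: if $z'\ge z$ and $z'\le y$, then $z\le y$. In $S_3$, for instance, $\{z:z\ge a_1\}$ and $\{z:z\not\le b_1\}$ are both equal to $\{a_1,b_2,b_3\}$. We shall work with lists of up-sets, in which repetition is harmless.

**Lemma 3.** Let $U_1,\dots,U_R$ be a list of up-sets of $P$ such that for every $x\not\le y$ some $U_j$ has $x\in U_j$ and $y\notin U_j$. Then $f(x)=\bigcup_{j:\,x\in U_j}[j,j+1)$ is a containment representation of $P$. The number of intervals needed for $f(x)$ is the number of maximal runs of consecutive $j$ with $x\in U_j$.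

*Proof.* If $x\le y$, every $U_j$ containing $x$ contains $y$, so $f(x)\subseteq f(y)$. If $x\not\le y$, the separating $U_j$ gives $[j,j+1)\subseteq f(x)\setminus f(y)$, so $f(x)\not\subseteq f(y)$. Thus $f(x)\subseteq f(y)\iff x\le y$. If $x<y$, then $f(x)\subseteq f(y)$, and the inclusion is strict because $y\not\le x$. Conversely, if $f(x)\subset f(y)$, then $x\le y$ and $x\ne y$. The half-open intervals of consecutive $j$'s join up, and a gap in $j$ leaves a gap in $f(x)$. $\blacksquare$

**Half the width.** The **width** of $P$ is the largest size of an antichain. We show that a poset of width $w$ satisfies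
$$i(P)\le\lceil w/2\rceil . \tag{6}$$
By Dilworth's theorem (*A decomposition theorem for partially ordered sets*, 1950), $P$ is partitioned into $w$ chains. For a chain $c_1<\dots<c_r$ among these, the up-sets $F(c)=\{z:z\ge c\}$ satisfy $F(c_1)\supseteq\dots\supseteq F(c_r)$. So in the list $F(c_r),\dots,F(c_1)$ every element of $P$ belongs to a (possibly empty) terminal segment, and in the reversed list to an initial segment. Pair up the chains, with one left alone if $w$ is odd. For each pair write the increasing list $F(c_r),\dots,F(c_1)$ of one chain, followed immediately by the decreasing list of the other. In such a block an element occupies a terminal segment of the first half and an initial segment of the second half, hence at most one run. There are $\lceil w/2\rceil$ blocks. Every pair $x\not\le y$ is separated by $F(x)$, which is in the list because every $x$ lies in a chain. Lemma 3 gives (6). (Dilworth's theorem also yields $\dim P\le w$, so (6) follows from (2) as well.)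

The bound (6) is good for small width. For large width we need a different list, in which the maximum antichain is handled almost for free.

## Random orderings and an upper bound in terms of $n-w$

**Theorem 4.**

(i) Every $n$-element poset $P$ of width $w$ satisfies
$$i(P)\le \frac{n-w}{4}+2+\sqrt{\tfrac12\,n\ln(2n)} .$$

(ii) Uniformly for $n\ge 2$ and integers $n/2\le w\le n$,
$$\max\{\,i(P): |P|=n,\ \operatorname{width}(P)\ge w\,\}=\frac{n-w}{4}+O\!\left(n^{2/3}(\log n)^{1/3}\right).$$

*Proof of (i).*

**Step 1: split $P$ along a maximum antichain.** Let $W=\{w_1,\dots,w_w\}$ be an antichain of size $w$. Let $D$ be the set of elements strictly below some element of $W$, and $E$ the set of elements strictly above some element of $W$. An element outside $D\cup W\cup E$ would be incomparable to all of $W$ and could be added to it, so $D\cup W\cup E=P$. The three sets are disjoint: no element of $W$ is comparable to another one, and $w'<x<w''$ with $w',w''\in W$ would make $w'<w''$. Put $s=n-w=|D|+|E|$. An element strictly above an element of $W\cup E$ is strictly above an element of $W$, so it lies in $E$. Hence $E\cup W'$ is an up-set for every $W'\subseteq W$.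

**Step 2: a list of up-sets in two blocks.** We spend one up-set per element of $D\cup E$, and arrange that $W$ itself costs a single run.

- Block 1 consists of the $s$ up-sets $\{z:z\ge x\}$ for $x\in D$ and $\{z:z\not\le y\}$ for $y\in E$, in an order to be chosen.
- Block 2 is, in this order,
$$E,\ E\cup\{w_1\},\ E\cup\{w_1,w_2\},\ \dots,\ E\cup W,\ E\cup\{w_2,\dots,w_w\},\ \dots,\ E\cup\{w_w\}.$$

**Step 3: every pair $x\not\le y$ is separated,** as Lemma 3 requires. If $x\in D$, the set $\{z:z\ge x\}$ contains $x$ and not $y$. If $y\in E$, the set $\{z:z\not\le y\}$ contains $x$ and not $y$. Otherwise $x\in W\cup E$ and $y\in D\cup W$, and block 2 does it: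

- if $x\in E$, use $E$;
- if $x\in W$ and $y\in D$, use $E\cup W$;
- if $x=w_i$ and $y=w_j$, then $i\ne j$; use $E\cup\{w_1,\dots,w_i\}$ when $i<j$, and $E\cup\{w_i,\dots,w_w\}$ when $i>j$ (then $i\ge2$, so this set is in the list).

**Step 4: block 2 costs one interval.** Elements of $E$ are in all sets of block 2, elements of $D$ in none, and $w_i$ is in the sets from $E\cup\{w_1,\dots,w_i\}$ through $E\cup W$ and on to $E\cup\{w_i,\dots,w_w\}$, without interruption. So each element has at most one run there. Let $R_z$ be the number of runs of $z$ in block 1. By Lemma 3,
$$i(P)\le1+\max_z R_z . \tag{7}$$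

If $s=0$, then $R_z=0$ and we are done. Let $s\ge1$. In any order $R_z\le(s+1)/2$, because between two runs there is a gap; this would give a bound of about $(n-w)/2$. To halve it we choose the order of block 1 at random. The $0/1$ word of $z$ (which sets of block 1 contain $z$) is then randomly shuffled, and a shuffled word of length $s$ has at most about $s/4$ runs of ones.

**Step 5: the expected number of runs.** Give the $s$ sets of block 1 independent uniform labels in $[0,1]$ and sort by label, breaking ties (which have probability $0$) by a fixed rule. This is a uniformly random order. Suppose that $z$ lies in $\delta$ of the $s$ sets. A run starts at position $1$ if that position is occupied, which has probability $\delta/s$. For $s\ge2$, a run starts at position $j\ge2$ if $j-1$ is not occupied and $j$ is, which has probability $\frac{(s-\delta)\delta}{s(s-1)}$; there are $s-1$ such positions. Hence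
$$\mathbb E R_z=\frac{\delta}{s}+\frac{\delta(s-\delta)}{s}=\frac{\delta(s-\delta+1)}{s}\le\frac{(s+1)^2}{4s}=\frac s4+\frac12+\frac1{4s}\le\frac s4+1 .$$
For $s=1$ the formula also holds, since then $\delta(s-\delta)=0$. The first inequality is $\delta(s+1-\delta)\le\big(\frac{s+1}2\big)^2$.

**Step 6: all elements at once.** We need concentration, since one order must serve all $n$ elements. The tool is McDiarmid's bounded differences inequality (McDiarmid, *On the method of bounded differences*, 1989): if $g$ is a function of $s$ independent variables and changing any one of them changes $g$ by at most $1$, then $\Pr(g\ge\mathbb Eg+\tau)\le e^{-2\tau^2/s}$ for $\tau\ge0$.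

View $R_z$ as a function of the $s$ labels. Changing one label amounts to deleting one entry of the word of $z$ and reinserting it elsewhere. Deleting a $0$ either merges two runs of ones or changes nothing in their number; deleting a $1$ either destroys a run of length one or leaves the number unchanged. So a deletion changes the number of runs by $0$ or $-1$, and an insertion, being the reverse, by $0$ or $+1$. Altogether $R_z$ changes by at most $1$. With $\tau=\sqrt{s\ln(2n)/2}$ we get
$$\Pr(R_z\ge\mathbb ER_z+\tau)\le e^{-2\tau^2/s}=\frac1{2n}.$$
By the union bound over the $n$ elements, with probability at least $\frac12$ no element violates its bound. So some order has $R_z<\frac s4+1+\tau$ for all $z$. By (7) and $s=n-w\le n$,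
$$i(P)\le\frac{n-w}4+2+\sqrt{\tfrac12n\ln(2n)}.\qquad\blacksquare$$

## Random words and the matching lower bound

*Proof of Theorem 4(ii).* The upper bound is (i): its right-hand side decreases as the width grows, so it applies with $w$ in place of the actual width, and $2+\sqrt{\frac12n\ln(2n)}=O(n^{2/3}(\log n)^{1/3})$ for $n\ge2$.

For the lower bound we go back to Lemma 1. In Theorem 2 the middle level had about as many elements as each of the other two. Random words have relative distance close to $\frac12$ with far fewer coordinates, so the middle level becomes negligible.

**Step 1: parameters.** Let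
$$K=\big\lceil n^{2/3}(\ln n)^{1/3}\big\rceil,\qquad \varepsilon=\Big(\frac{\ln n}{n}\Big)^{1/3},\qquad N=n-w-K .$$
Then $\varepsilon^2K\ge\ln n$, and both $K$ and $\varepsilon n$ are $O(n^{2/3}(\log n)^{1/3})$. Two cases are trivial, because $(n-w)/4$ is within the error term and the maximum is nonnegative: the case $N<2$, where $n-w<K+2$; and the case $\varepsilon\ge\frac12$, where $\ln n\ge n/8$ and so $n$ is bounded. Assume $N\ge2$ and $\varepsilon<\frac12$.

**Step 2: words that are far apart.** Choose $c_1,\dots,c_N\in\{0,1\}^K$ uniformly and independently. For a fixed pair $i\ne j$ the coordinates in which $c_i$ and $c_j$ differ are chosen independently, each with probability $\frac12$, so the distance is a sum of $K$ independent fair $0/1$ variables. By Hoeffding's inequality,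
$$\Pr\big(\operatorname{dist}(c_i,c_j)\le(\tfrac12-\varepsilon)K\big)\le e^{-2\varepsilon^2K}\le n^{-2}.$$
Since $\binom N2n^{-2}<1$, some choice has all pairwise distances at least $(\frac12-\varepsilon)K$. Let $D_k$ be the set of $i$ for which $c_i$ has $k$-th coordinate $1$.

**Step 3: apply Lemma 1** with $d=(\frac12-\varepsilon)K$. The poset $P_0=P(D_1,\dots,D_K)$ has $2N+K$ elements and
$$i(P_0)\ge\frac{(N-1)(\frac12-\varepsilon)}{2}=\frac{N-1}4-\frac{\varepsilon(N-1)}2\ge\frac{n-w}{4}-\frac{K+1}{4}-\frac{\varepsilon n}{2}=\frac{n-w}4-O\big(n^{2/3}(\log n)^{1/3}\big).$$

**Step 4: reach $n$ elements and width at least $w$.** This is where $w\ge n/2$ is used: $2N+K=2(n-w)-K\le n$. Add $n-2N-K$ isolated elements. The interval number does not decrease. The isolated elements together with $\{a_i\}$ form an antichain of size $N+(n-2N-K)=n-N-K=w$. $\blacksquare$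

The factor $\frac14$ has the same source on both sides. A random $0/1$ word has a switch at about half of its positions, and every second switch starts a run of ones.

## The constants $\frac18$ and $\frac16$, and the jump between heights two and three

**Corollary 5.**
$$\frac n8-O\!\big(n^{2/3}(\log n)^{1/3}\big)\ \le\ m(n)\ \le\ \frac n6+O\!\big(\sqrt{n\log n}\,\big).$$

*Proof.* For the lower bound take $w=\lceil n/2\rceil$ in Theorem 4(ii); then $(n-w)/4\ge (n-1)/8$. For the upper bound let $P$ have $n$ elements and width $w$. If $w\le n/3$, then (6) gives $i(P)\le\lceil w/2\rceil\le n/6+1$. If $w>n/3$, then $(n-w)/4<n/6$, and Theorem 4(i) gives $i(P)\le n/6+2+\sqrt{\frac12n\ln(2n)}$. $\blacksquare$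

Consequently
$$\tfrac18\le\liminf_{n\to\infty} \frac{m(n)}n\le\limsup_{n\to\infty} \frac{m(n)}n\le\tfrac16 .$$
These arguments do not determine the exact constant, nor whether $\lim m(n)/n$ exists.

**Corollary 6.** The maximum of $i(P)$ over $n$-element posets of height at most $2$ is $O(n/\log n)$. For every $h\ge3$, the maximum over $n$-element posets of height at most $h$ is $\Theta(n)$.

*Proof.* In a poset of height at most $2$ every element is maximal or minimal, so the poset is bipartite and (3) applies. The denominator there is of order $\lg n$: with $x=\lg n\ge1$, the quotient $(\lg x)/x$ is largest at $x=e$, where it equals $(\lg e)/e<0.54$, so $x-\lg x\ge0.46\,x$. Hence the bound (3) is $O(n/\log n)$.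

Let $h\ge3$. The posets of Theorem 2 have height at most $3$, and adding isolated elements does not increase their height. So the maximum is at least $n/24$ for $n\ge5$. It is $O(n)$ by Corollary 5. $\blacksquare$

**Remark (a logarithmic number of extra elements).** In $P(D_1,\dots,D_K)$ the elements $a_i,b_i$ alone form the standard example, whose interval number for $N\ge3$ is at most $2$. Fix $\varepsilon\in(0,\frac12)$ and let $K=\lceil \ln N/\varepsilon^2\rceil$. For random words of length $K$, each pair has distance at most $(\frac12-\varepsilon)K$ with probability at most $e^{-2\varepsilon^2K}\le N^{-2}$, and $\binom N2N^{-2}<1$. So some choice has all distances at least $(\frac12-\varepsilon)K$, and Lemma 1 gives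
$$i(P)\ge\frac{(N-1)(\frac12-\varepsilon)}2=\Big(\frac14-\frac\varepsilon2\Big)(N-1).$$
Adding only $O(\log N)$ elements to the standard example can therefore raise the interval number from at most $2$ to a linear function of $N$.
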